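# On-line clique covering of $\mathbb K_{2,2}$-free graphs with quadratically many cliques

## 1. A clique and the vertices that miss part of it

Let $H$ be a finite simple graph, and let $K$ be a clique of $H$, that is, a set of pairwise adjacent vertices. We write $\sim$ for adjacency. For a vertex $v\notin K$ let
$$M_K(v)=\{w\in K:\ w\not\sim v\}$$
be the set of vertices of $K$ that $v$ *misses*. The whole lecture sorts vertices according to whether $M_K(v)$ has zero, one, or at least two elements. Each case comes with an elementary fact.

We write $2K_2$ for the graph consisting of two disjoint edges and nothing else. A graph $H$ is $2K_2$-free if no four of its vertices induce $2K_2$. In other words, if $ab$ and $yz$ are edges on four distinct vertices, then at least one of the four pairs $ay,az,by,bz$ is also an edge. For example, the path $P_4$ with edges $ab,bc,cd$ is $2K_2$-free: its only pair of disjoint edges is $ab,cd$, and $bc$ joins them. The path with edges $ab,bc,cd,de$ is not, because $ab$ and $de$ are joined by no edge.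

**Lemma 1.** Let $K$ be a clique of a graph $H$.

- (a) If $H$ is $2K_2$-free and $ab$ is an edge of $H$, then the vertices that are different from $a,b$ and adjacent to neither of them form an independent set.
- (b) If $v\notin K$ and $M_K(v)=\emptyset$, then $K\cup\{v\}$ is a clique with $|K|+1$ vertices.
- (c) If $x,v\notin K$ are adjacent and $M_K(x)=M_K(v)=\{u\}$, then $(K\setminus\{u\})\cup\{x,v\}$ is a clique with $|K|+1$ vertices.

**Proof.** (a) If two such vertices $y,z$ were adjacent, then on $\{a,b,y,z\}$ the only edges would be $ab$ and $yz$, which is an induced $2K_2$. (b) is the definition. (c) Both $x$ and $v$ are adjacent to everything in $K\setminus\{u\}$, and $x\sim v$. The size is $(|K|-1)+2$. $\blacksquare$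

Part (a) does not mention $K$ at all, only the edge $ab$. This will matter for the count in Section 6. Part (c) is an exchange: one vertex goes out and two come in.

Here is what the lemma gives when all of $H$ is in front of us. Let $H$ be $2K_2$-free, with clique number $\omega=\omega(H)$ (the largest size of a clique), and let $K$ be a *maximum* clique. By (b), no vertex outside $K$ has $M_K(v)=\emptyset$. If $|M_K(v)|\ge2$, choose two elements $a,b\in M_K(v)$ and put $v$ into a class named after the edge $ab$; that class is independent by (a). If $M_K(v)=\{u\}$, put $v$ into a class named after $u$, together with $u$ itself. This class is independent: $u$ is adjacent to none of the others, and two adjacent others would give a larger clique by (c). We have colored $H$ properly with at most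
$$\binom{\omega}{2}+\omega=\frac{\omega(\omega+1)}2 \tag{1}$$
colors.

For example, let $H=C_5$ with vertices $1,\dots,5$ in cyclic order, and take $K=\{3,4\}$. Vertex $1$ misses both, vertex $2$ misses only $4$, and vertex $5$ misses only $3$. The classes are $\{1\}$, $\{4,2\}$, $\{3,5\}$: three colors, as in (1) with $\omega=2$.

The purpose of the lecture is to carry out this coloring when $H$ is revealed one vertex at a time, colors are final, and nobody tells us a maximum clique.

## 2. On-line clique covering, and the passage to the complement

Let $\mathbb G$ be a finite simple graph. A *clique covering* of $\mathbb G$ is a partition of its vertex set into cliques, and $v(\mathbb G)$ is the minimum number of cliques in a clique covering. Equivalently, $v(\mathbb G)$ is the chromatic number of the complement $\overline{\mathbb G}$. For the path on four vertices $v=2$; for $C_5$ cliques have at most two vertices, so $v(C_5)=3$.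

In the *on-line* problem the vertices of $\mathbb G$ are presented one at a time. When a vertex arrives, its adjacencies to the earlier vertices are revealed, and an on-line algorithm $\mathcal A$ must immediately and irrevocably put it into a class, so that every class is always a clique. Let $v_{\mathcal A}(\mathbb G)$ be the maximum number of cliques used by $\mathcal A$, over all presentation orders of $\mathbb G$. A function $f$ is a *competitive function* of $\mathcal A$ on a class of graphs if $v_{\mathcal A}(\mathbb G)\le f(v(\mathbb G))$ for every $\mathbb G$ in the class. Our algorithms are deterministic and get no advance information about $\mathbb G$: neither $v(\mathbb G)$ nor the number of vertices.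

A graph is $\mathbb K_{2,2}$-free if it has no induced subgraph isomorphic to $\mathbb K_{2,2}$, the $4$-cycle. Two results are quoted with the problem, for on-line clique covering of $\mathbb K_{2,2}$-free graphs:

- There is an on-line algorithm (Gyárfás–Lehel) with competitive function $2^{v(\mathbb G)}-1$.
- For every on-line algorithm $\mathcal A$ there are $\mathbb K_{2,2}$-free graphs $\mathbb G$, with $v(\mathbb G)$ arbitrarily large, such that
$$v_{\mathcal A}(\mathbb G)\ge\Big\lfloor \frac{v(\mathbb G)\,(v(\mathbb G)+4)}4\Big\rfloor. \tag{2}$$

The problem, from "On-Line Graph Coloring" (https://iwonacieslik.staff.tcs.uj.edu.pl/Iwona-Cieslik-PhD.pdf), asks whether some on-line algorithm has a competitive function better than exponential on $\mathbb K_{2,2}$-free graphs. We read this as $f(n)=2^{o(n)}$. The answer is yes, and quadratic functions suffice. Let $\alpha(\mathbb G)$ be the independence number, the largest size of a set of pairwise nonadjacent vertices. A clique contains at most one vertex of an independent set, so $\alpha(\mathbb G)\le v(\mathbb G)$.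

**Theorem 2.** There is an on-line clique covering algorithm $\mathcal A$ such that for every nonempty $\mathbb K_{2,2}$-free graph $\mathbb G$, with $\alpha=\alpha(\mathbb G)$ and $n=v(\mathbb G)$,
$$v_{\mathcal A}(\mathbb G)\le(\alpha-1)^2+\frac{\alpha(\alpha+1)}2=\frac{3\alpha^2-3\alpha+2}{2}\le\frac{3n^2-3n+2}{2}. \tag{3}$$

For $n\ge1$ the last expression is at most $\frac32n^2$, so its binary logarithm is at most $2\log_2 n+1=o(n)$. It is therefore $2^{O(\log n)}$ for $n\ge 2$, and in particular $2^{o(n)}$.

**Corollary 3.** The optimal order of a competitive function on $\mathbb K_{2,2}$-free graphs is $n^2$: the function $\frac{3n^2-3n+2}2$ is achieved, and every competitive function $f$ of every on-line algorithm satisfies $\limsup_{n\to\infty}f(n)/n^2\ge\frac14$.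

**Translation.** From now on we work in $H=\overline{\mathbb G}$. Revealing adjacencies in $\mathbb G$ reveals those in $H$. Cliques of $\mathbb G$ are independent sets of $H$, so covering $\mathbb G$ by cliques on-line is the same as coloring $H$ properly on-line. We have $\omega(H)=\alpha(\mathbb G)$. The complement of $\mathbb K_{2,2}$ is $2K_2$ (the two parts become the two edges), so $\mathbb G$ is $\mathbb K_{2,2}$-free exactly when $H$ is $2K_2$-free. The task is to color $2K_2$-free graphs on-line with at most $(\omega-1)^2+\frac{\omega(\omega+1)}2$ colors, where $\omega=\omega(H)$ is not known in advance.

## 3. Clique number one and two by hand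

If $\omega(H)=1$, then $H$ has no edges and one color is enough. The bound in (3) is $1$.

For $\omega(H)=2$ the bound in (3) is $4$. First, let us see that *every* on-line algorithm can be forced to use three colors on some bipartite $2K_2$-free graph, although two colors suffice off-line. Present two nonadjacent vertices $p,q$.

- If they get different colors, present $t$ adjacent to both. It needs a third color. The graph is the path $p\,t\,q$.
- If they get the same color, present $r$ adjacent to $p$ only, which needs a second color. Then present $s$ adjacent to $q$ and $r$ but not to $p$. It sees both colors and needs a third. The graph is the path $p\,r\,s\,q$, which is $P_4$.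

Both graphs are $2K_2$-free with chromatic number $2$. In terms of $\mathbb G$: every on-line algorithm uses at least three cliques on some $\mathbb K_{2,2}$-free graph with $v(\mathbb G)=2$. So irrevocability has a price already here.

## 4. Where a growing clique gets stuck

The natural plan is to imitate the coloring behind (1): keep a clique $K$ of the part seen so far, start with the first vertex, and enlarge $K$ by Lemma 1(b) whenever a new vertex is adjacent to all of $K$. Vertices that miss two or more elements of $K$ go to edge classes, and vertices that miss only $u$ go to the class of $u$.

The edge classes cause no trouble. The class of $u$ does. In (1) it was independent because $K$ was maximum; here $K$ is only a clique that no vertex so far has extended. Suppose the first vertex $u$ is isolated in $H$. Then $K=\{u\}$ for ever, since no vertex is adjacent to $u$. Every later vertex has $M_K(v)=\{u\}$, and all of them would have to share one class, even though the rest of $H$ may be any $2K_2$-free graph. The plan fails at the first moment when a vertex $v$ that misses only $u$ is adjacent to a vertex $x$ already in the class of $u$.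

That is precisely the situation of Lemma 1(c). So at this moment we know a larger clique, $(K\setminus\{u\})\cup\{x,v\}$, and we can move to it. Each obstruction increases $|K|$, and $|K|$ never exceeds $\omega(H)$, so there are at most $\omega(H)-1$ obstructions.

After a move, what happens to the old classes? The safe choice is to abandon all of them and open new ones for the new clique. While $|K|=k$ this costs at most $k+\binom k2=\binom{k+1}2$ colors, hence in total at most
$$\sum_{k=1}^{m}\binom{k+1}2=\binom{m+2}3,\qquad m=\text{the final size of }K.$$
This is cubic, which already answers the question as posed. To reach the order of (2) we must save a factor $m$, and for that we ask which classes really have to be abandoned.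

The class of a single vertex $u$ cannot simply be kept. Present $u,x,w,v$ in this order, where $H$ is the path with edges $uw,wv,vx$. At first $K=\{u\}$, and $x$ misses exactly $u$. Then $w$ is adjacent to $u$, and $K$ becomes $\{u,w\}$. Now $v$ misses exactly $u$, and it is adjacent to $x$. Yet no exchange is available: $x\not\sim w$, so $\{w,x,v\}$ is not a clique, and indeed $H=P_4$ contains no triangle. The vertices $x$ and $v$ missed $u$ with respect to *different* cliques, and Lemma 1(c) needs the same clique.

The edge classes, on the other hand, can be kept, because Lemma 1(a) depends only on the edge $ab$. A color for the edge $ab$ stays safe no matter how $K$ changes. Moreover, passing from a clique of size $k$ to one of size $k+1$ by (b) or (c) creates at most $2k-1$ new edges. So single colors should be renewed at each change of $K$, edge colors should be kept for ever, and $K$ should change only by these local moves.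

## 5. The algorithm

The algorithm maintains a clique $K$ of the part of $H$ presented so far. *Phase $k$* is the period during which $|K|=k$. Inside phase $k$ the clique does not change, and we call it $K_k$. There are two kinds of colors, all distinct:

- *single colors* $s(k,u)$, one for each phase $k$ and each $u\in K_k$;
- *edge colors* $c_e$, one for each edge $e$ of $H$ contained in some $K_k$. There is no phase index here: if $e$ lies in several of the cliques, it has one color $c_e$.

The first vertex $v$ gets color $s(1,v)$, and $K_1=\{v\}$. When a later vertex $v$ arrives in phase $k$, put $M=M_{K_k}(v)$.

1. If $|M|\ge2$, choose distinct $a,b\in M$ and give $v$ the color $c_{ab}$. (Here $ab$ is an edge, since $K_k$ is a clique.)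
2. If $M=\{u\}$ and no vertex of color $s(k,u)$ is adjacent to $v$, give $v$ the color $s(k,u)$.
3. If $M=\{u\}$ and some vertex $x$ of color $s(k,u)$ is adjacent to $v$, set $K_{k+1}=(K_k\setminus\{u\})\cup\{x,v\}$ and give $v$ the new color $s(k+1,v)$.
4. If $M=\emptyset$, set $K_{k+1}=K_k\cup\{v\}$ and give $v$ the new color $s(k+1,v)$.

In cases 3 and 4, phase $k+1$ begins. Choices, such as that of $a,b$ or $x$, are made by any fixed rule, for instance earliest arrival. Everything used refers only to vertices already presented, and neither $\omega(H)$ nor the number of vertices is needed. Each step takes time polynomial in the number of presented vertices, and no maximum clique is ever computed.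

One point of bookkeeping: a vertex $u\in K_k$ need not have the color $s(k,u)$. It has that color only if it is the vertex whose arrival started phase $k$. All other members of $K_k$ were colored earlier and keep their earlier colors.

**Two runs on $C_5$**, with vertices $1,\dots,5$ in cyclic order. In the order $1,3,4,2,5$:

- Vertex $1$ gets $s(1,1)$, and $K_1=\{1\}$.
- Vertex $3$ misses $1$ and gets $s(1,1)$ by case 2.
- Vertex $4$ misses $1$ and is adjacent to $3$, which has color $s(1,1)$. By case 3, $K_2=\{3,4\}$, and $4$ gets $s(2,4)$.
- Vertex $2$ misses only $4$. The only vertex of color $s(2,4)$ is $4$, so $2$ gets $s(2,4)$.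
- Vertex $5$ misses only $3$. No vertex has color $s(2,3)$ (vertex $3$ has $s(1,1)$), so $5$ gets $s(2,3)$.

The classes are $\{1,3\},\{4,2\},\{5\}$. In the order $3,4,1,2,5$, vertex $3$ gets $s(1,3)$; vertex $4$ falls under case 4, so $K_2=\{3,4\}$ and $4$ gets $s(2,4)$; vertex $1$ misses both and gets $c_{34}$; vertex $2$ gets $s(2,4)$; vertex $5$ gets $s(2,3)$. Now the classes are $\{3\},\{4,2\},\{1\},\{5\}$: four colors, the value of the bound in (3) for $\alpha=2$.

## 6. The quadratic bound

We prove Theorem 2. Let $H$ be the complement of a nonempty $\mathbb K_{2,2}$-free graph $\mathbb G$, presented in an arbitrary order.

**Step 1: $K$ is a clique, of size exactly $k$ in phase $k$.** This makes the algorithm well defined, and it bounds the number of phases. We use induction on $k$. The claim is clear for $K_1$. If phase $k+1$ starts by case 4, apply Lemma 1(b) to $K_k$ and $v$.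

Suppose it starts by case 3. We want to apply Lemma 1(c), so we must check that $x\notin K_k$ and $M_{K_k}(x)=\{u\}$. First, $x\ne u$, because $x\sim v$ and $u\not\sim v$. Now, in which ways can a vertex have received the color $s(k,u)$? There are only two:

- it is $u$ itself, colored at the moment phase $k$ began, if $u$ is the vertex starting that phase;
- it received the color by case 2 during phase $k$.

Since $x\neq u$, the vertex $x$ got its color by case 2 during phase $k$. So $x$ arrived after $K_k$ was formed, hence $x\notin K_k$. By the condition of case 2, $M_{K_k}(x)=\{u\}$. Also $v\notin K_k$, $M_{K_k}(v)=\{u\}$, and $x\sim v$. By Lemma 1(c), $K_{k+1}$ is a clique of size $k+1$.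

**Step 2: no two adjacent vertices share a single color.** The color $s(1,v)$ of the first vertex, and a color $s(k+1,v)$ given in case 3 or 4, have not been used before when they are given. Every other use of a single color is by case 2, which checks explicitly that no earlier vertex of that color is adjacent to the new one. So adjacent vertices never share a single color.

**Step 3: no two adjacent vertices share an edge color.** This is the only place where $2K_2$-freeness is used. Suppose $y$ and $z$ both have color $c_{ab}$, possibly given in different phases. When $y$ received it, $a$ and $b$ were already in the current clique, so $y$ arrived after $a$ and $b$ and is different from both. By case 1, $y$ is adjacent to neither $a$ nor $b$. The same holds for $z$. By Lemma 1(a) applied to the edge $ab$, we get $y\not\sim z$.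

Single and edge colors are distinct, so Steps 2 and 3 show that the coloring is proper.

**Step 4: counting single colors.** Let $m$ be the final size of $K$. By Step 1, $m\le\omega(H)=\alpha(\mathbb G)$. In phase $k$ there are at most $|K_k|=k$ single colors $s(k,u)$, so in total at most
$$\sum_{k=1}^m k=\frac{m(m+1)}2. \tag{4}$$

**Step 5: counting edge colors.** Here the persistence of edge colors pays off. A color $c_e$ is used only if $e\subseteq K_k$ for some $k\le m$. So it is enough to bound the number of edges contained in at least one of $K_1,\dots,K_m$. The clique $K_1$ contains none. We count the edges inside $K_{k+1}$ that are not inside $K_k$.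

- After case 4 these are the edges joining $v$ to $K_k$: there are $k$ of them.
- After case 3 these are the edges of $K_{k+1}$ meeting $\{x,v\}$: there are $k-1$ from $x$ to $K_k\setminus\{u\}$, there are $k-1$ from $v$ to $K_k\setminus\{u\}$, and there is the edge $xv$. This makes $2(k-1)+1=2k-1$.

Since $k\ge1$, we have $k\le2k-1$, so in either case there are at most $2k-1$. The number of edge colors is therefore at most
$$\sum_{k=1}^{m-1}(2k-1)=(m-1)^2. \tag{5}$$

**Step 6: adding up.** By (4) and (5) the number of colors is at most
$$(m-1)^2+\frac{m(m+1)}2=\frac{2m^2-4m+2+m^2+m}2=\frac{3m^2-3m+2}2.$$
Replacing $m$ by $m+1$ increases the last expression by $\frac{3(2m+1)-3}2=3m>0$, so it is increasing in the integer $m\ge1$. Since $m\le\alpha(\mathbb G)\le v(\mathbb G)$, both inequalities in (3) follow for this presentation order. The order was arbitrary, so Theorem 2 is proved. $\blacksquare$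

## 7. Quadratic growth is the right order

**Proof of Corollary 3.** The upper bound is Theorem 2. For the lower bound, let $f$ be a competitive function of an on-line algorithm $\mathcal A$ on $\mathbb K_{2,2}$-free graphs. By (2) there are $\mathbb K_{2,2}$-free graphs $\mathbb G$ with $n=v(\mathbb G)$ arbitrarily large and
$$f(n)\ge v_{\mathcal A}(\mathbb G)\ge\Big\lfloor\frac{n(n+4)}4\Big\rfloor\ge\frac{n^2}4+n-1\ge\frac{n^2}4 .$$
So $f(n)/n^2\ge\frac14$ for arbitrarily large $n$, which gives $\limsup_{n\to\infty}f(n)/n^2\ge\frac14$. In particular no competitive function is $o(n^2)$. $\blacksquare$

The best leading constant is not determined by this argument; it lies between $\frac14$ and $\frac32$.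

## 8. Replacing one edge of $2K_2$ by another graph

In Section 6 the hypothesis on $H$ entered only in Step 3, and it entered through one edge at a time: the vertices assigned to $ab$ see neither $a$ nor $b$. If a different disjoint union is forbidden, these vertices need not form an independent set, but they still induce a simpler graph.

For a graph $F$ let $F+K_2$ denote the disjoint union of $F$ and an edge. As before, $F$-free means having no induced subgraph isomorphic to $F$. For example, $K_2+K_2=2K_2$, and $2K_2+K_2=3K_2$.

**Theorem 4.** Suppose some on-line proper coloring algorithm uses at most $g(\omega(H))$ colors on every nonempty $F$-free graph $H$, where $g$ is nondecreasing. Then some on-line proper coloring algorithm uses at most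
$$(\omega-1)^2g(\omega)+\frac{\omega(\omega+1)}2,\qquad \omega=\omega(H), \tag{6}$$
colors on every nonempty $(F+K_2)$-free graph $H$.

Here $g$ bounds a number of colors, so its values are understood to be nonnegative. If $F$ has at least two vertices, this is automatic: a single vertex is then $F$-free, so $g(1)\ge1$, and $g$ is nondecreasing. With $F=K_2$ and $g=1$, the bound (6) is that of Theorem 2.

**Proof.** **Step 1: the modified algorithm.** Run the algorithm of Section 5 on $H$ with one change in case 1. The vertices assigned to an edge $ab$ are not all given one color. They are passed, in order of arrival, to a separate copy of the assumed algorithm for $F$-free graphs, with its own private palette $P_{ab}$. There is one copy per edge $ab$, kept through all phases, and all the palettes are disjoint from each other and from the single colors.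

**Step 2: each copy receives an $F$-free graph.** The vertices passed to the copy for $ab$ arrived when $a,b$ were already present, so they are different from $a$ and $b$. By case 1 they are adjacent to neither. If some of them induced a copy of $F$, then together with $a,b$ they would induce $F+K_2$ in $H$, a contradiction. So this copy receives, on-line, an $F$-free induced subgraph of $H$. If it receives any vertex at all, the subgraph is nonempty with some clique number $\omega'\le\omega$. The copy then colors it properly with at most $g(\omega')\le g(\omega)$ colors, since $g$ is nondecreasing.

**Step 3: the rest is unchanged.** Step 1 of Section 6 (that $K_k$ is a clique of size $k$) and Step 2 (single colors are proper) do not use $2K_2$-freeness, and they hold as they stand. Since the palettes are disjoint, the coloring is proper. If $m\le\omega$ is the final size of $K$, then by (4) there are at most $\frac{m(m+1)}2\le\frac{\omega(\omega+1)}2$ single colors. By the count that led to (5), at most $(m-1)^2\le(\omega-1)^2$ edges are used, and each costs at most $g(\omega)$ colors. This gives (6). $\blacksquare$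

For $p\ge2$ let $\mathbb K_{p\times2}$ be the complete $p$-partite graph with all parts of size $2$. Thus $\mathbb K_{2\times2}=\mathbb K_{2,2}$, and $\mathbb K_{3\times2}$ is the octahedron graph. In the complement of $\mathbb K_{p\times 2}$ each part becomes an edge and there are no other edges, so this complement is $pK_2$, the disjoint union of $p$ edges.

**Corollary 5.** Let $p\ge2$. On graphs with no induced $\mathbb K_{p\times2}$ there is an on-line clique covering algorithm with polynomial competitive function $\frac32n^{2p-2}$.

**Proof.** **Step 1: iterate Theorem 4.** Define $f_1(n)=1$ and
$$f_p(n)=(n-1)^2f_{p-1}(n)+\frac{n(n+1)}2\qquad(p\ge2). \tag{7}$$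
For $n\ge1$ the functions $(n-1)^2$ and $\frac{n(n+1)}2$ are nonnegative and nondecreasing. So, by induction on $p$, each $f_p$ is positive and nondecreasing for $n\ge1$. We claim that for every $p\ge1$ some on-line algorithm colors every nonempty $pK_2$-free graph $H$ with at most $f_p(\omega(H))$ colors. For $p=1$, a $K_2$-free graph has no edges, and one color is enough. For $p\ge2$, apply Theorem 4 with $F=(p-1)K_2$ and $g=f_{p-1}$, noting that $F+K_2=pK_2$; the bound (6) is then $f_p(\omega)$.

**Step 2: return to $\mathbb G$.** If $\mathbb G$ is nonempty with no induced $\mathbb K_{p\times2}$, then $H=\overline{\mathbb G}$ is $pK_2$-free and $\omega(H)=\alpha(\mathbb G)$. So we obtain an on-line clique covering with at most $f_p(\alpha(\mathbb G))\le f_p(v(\mathbb G))$ cliques, by monotonicity.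

**Step 3: $f_p(n)\le\frac32n^{2p-2}$ for all $p\ge2$ and $n\ge1$.** This puts the bound in closed form. For $p=2$, (7) gives $f_2(n)=(n-1)^2+\frac{n(n+1)}2=\frac{3n^2-3n+2}2\le\frac32n^2$, because $3n\ge2$. Let $p\ge3$ and assume $f_{p-1}(n)\le\frac32n^{2p-4}$. Writing $(n-1)^2=n^2-(2n-1)$, we get
$$f_p(n)\le\frac32(n-1)^2n^{2p-4}+\frac{n(n+1)}2=\frac32n^{2p-2}-\frac32(2n-1)n^{2p-4}+\frac{n(n+1)}2 .$$
Here $2n-1\ge1$, and $n^{2p-4}\ge n^2$ because $p\ge3$. Hence
$$\frac32(2n-1)n^{2p-4}\ge\frac32n^2\ge n^2\ge\frac{n(n+1)}2,$$
and the last two terms of the previous display have a sum that is at most $0$. So $f_p(n)\le\frac32n^{2p-2}$. $\blacksquare$
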